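\title{The spatial numerical range of an operator is path-connected}

\begin{abstract}
We prove that the spatial numerical range $V(T)$ of a bounded linear operator $T$ on a complex Banach space is path-connected. The proof restricts $T$ to a separable invariant subspace, pulls the function $\frac12\|\cdot\|^2$ back to a Hilbert space $H$ by an operator with dense range, and uses Minty's parametrization of the subdifferential to turn paths in $H$ into paths of unit vectors and supporting functionals. The same method shows that joint numerical ranges of sequences of continuous maps on the unit sphere are path-connected, and that any two points of $V(T)$ are joined inside $V(T)$ by a curve whose length is at most an absolute constant times the diameter of $V(T)$.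
\end{abstract}

\section{The problem and the results}

Let $X$ be a complex Banach space with dual $X^*$ and unit sphere $S_X$, and let $\mathcal L(X)$ be the algebra of bounded linear operators on $X$. Put
\[
\Pi(X)=\{(x,f)\in X\times X^* : \|f\|=f(x)=\|x\|=1\}.
\]
If $(x,f)\in\Pi(X)$, we call $f$ a \emph{supporting functional} at $x$; by the Hahn--Banach theorem every unit vector has at least one. The \emph{(spatial) numerical range} of $T\in\mathcal L(X)$ is
\[
V(T)=\{f(Tx) : (x,f)\in\Pi(X)\}.
\]
The number $f(Tx)$ is the coefficient of $x$ in the decomposition of $Tx$ along $X=\mathbb Cx\oplus\ker f$. In particular $V(T)$ contains the eigenvalues of $T$, it lies in the disk of radius $\|T\|$ about $0$, and $V(\alpha T+\beta I)=\alpha V(T)+\beta$ for $\alpha,\beta\in\mathbb C$.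

It is known that $V(T)$ need not be convex, and that it is always connected, as a consequence of the connectedness of $\Pi(X)$. A connected subset of the plane need not be path-connected, and the following question is posed as an open problem in \cite{source}: \emph{is $V(T)$ path-connected for every complex Banach space $X$ and every $T\in\mathcal L(X)$?} We show that it is. If $X=\{0\}$, then $\Pi(X)$ is empty and there is nothing to prove, so all Banach spaces below are assumed to be nonzero.

\begin{theorem}\label{thm:main}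
For every complex Banach space $X$ and every $T\in\mathcal L(X)$, the set $V(T)$ is path-connected.
\end{theorem}

The paths come from paths in $\Pi$, and linearity of $T$ plays no essential role. Recall that the weak* topology on $X^*$ is the coarsest topology for which all evaluations $f\mapsto f(y)$, $y\in X$, are continuous; a map into $X^*$ is weak* continuous exactly when its composition with each evaluation is continuous.

\begin{theorem}\label{thm:pi}
Let $X$ be a complex Banach space.
\begin{itemize}
\item[(i)] If $X$ is separable, then $\Pi(X)$ is path-connected in the product of the norm topology on $X$ and the weak* topology on $X^*$.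
\item[(ii)] For arbitrary $X$ and any finite or infinite sequence $T_1,T_2,\dots$ of norm-continuous, not necessarily linear, maps from $S_X$ to $X$, the joint numerical range $\{(f(T_kx))_k : (x,f)\in\Pi(X)\}$ is path-connected in the product topology.
\end{itemize}
\end{theorem}

For a linear operator the paths can be chosen rectifiable, with a uniform bound on the length. The length of a curve is the supremum of the lengths of its inscribed polygons, so a curve $[0,1]\to\mathbb C$ with Lipschitz constant $L$ has length at most $L$.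

\begin{theorem}\label{thm:lip}
Let $X$ be a complex Banach space and $T\in\mathcal L(X)$. Any two points of $V(T)$ are joined by a Lipschitz curve inside $V(T)$ of length at most $C\inf_{\mu\in\mathbb C}\|T-\mu I\|$, where $C=3\cdot10^5$. Consequently any two points of $V(T)$ are joined inside $V(T)$ by a curve of length at most $e\,C\operatorname{diam}V(T)$.
\end{theorem}

The constant $C$ is absolute and has not been optimized. The distance from $T$ to the scalars is the natural scale, because replacing $T$ by $T-\mu I$ only translates $V(T)$, and $\operatorname{diam}V(T)\le 2\|T-\mu I\|$ for every $\mu$.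

Sections \ref{sec:obstacle} and \ref{sec:example} locate the difficulty and resolve it by hand in a two-dimensional space. Sections \ref{sec:minty} and \ref{sec:pullback} build the parametrization of supporting pairs by a Hilbert space; Theorems \ref{thm:main} and \ref{thm:pi} follow in Section \ref{sec:paths}, and Theorem \ref{thm:lip} in Section \ref{sec:lip}.

\section{Easy cases and the obstacle}\label{sec:obstacle}

From now on $\Pi(X)$ carries the topology of Theorem \ref{thm:pi}(i). It is adapted to numerical ranges: if $F\colon S_X\to X$ is norm continuous and $(x,f),(x',f')\in\Pi(X)$, then $\|f'\|=1$ gives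
\begin{equation}\label{eq:cont}
|f'(Fx')-f(Fx)|\le\|Fx'-Fx\|+|(f'-f)(Fx)|,
\end{equation}
so $(x,f)\mapsto f(Fx)$ is continuous on $\Pi(X)$. A path in $\Pi(X)$ therefore gives a path in $V(T)$.

The sphere $S_X$ is path-connected: the segment from $x_0$ to $x_1$ misses $0$ unless $x_1=-x_0$ and can then be normalized, and $e^{i\theta}x_0$ joins $x_0$ to $-x_0$. The fiber of $\Pi(X)$ over a point $x\in S_X$ is convex: a convex combination of supporting functionals at $x$ has norm at most $1$ and takes the value $1$ at $x$. So one can move the vector, and one can move the functional while the vector rests; one expects the answer yes.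

The guess is easy to confirm when each $x\in S_X$ has only one supporting functional $f_x$, as in a Hilbert space, where $f_x=\langle\cdot,x\rangle$. Let $x_n\to x$ in $S_X$. A weak* cluster point $f$ of $(f_{x_n})$ has $\|f\|\le1$, and $f(x)=1$ because $|f_{x_n}(x)-1|\le\|x-x_n\|$; hence $f=f_x$. The dual unit ball is weak* compact (Banach--Alaoglu), and a sequence in a compact space with only one cluster point converges to it. So $x\mapsto(x,f_x)$ is continuous, and $\Pi(X)$ is a continuous image of $S_X$.

In general there is no continuous choice of supporting functional. Let $\ell^1_2$ be $\mathbb C^2$ with the norm $|y_1|+|y_2|$. Functionals act by $f(y)=f_1y_1+f_2y_2$ and have norm $\max_j|f_j|$. For $\|x\|=1$ and $\|f\|\le1$, the chain $|f(x)|\le\sum_j|f_j||x_j|\le1$ shows that $f(x)=1$ if and only if $f_jx_j=|x_j|$ for both $j$. Thus $f_j=\overline{x_j}/|x_j|$ if $x_j\ne0$, while $f_j$ is free in the closed unit disk if $x_j=0$. At $(1-t,t)$ and $(1-t,-t)$, $0<t<1$, the supporting functionals are $(1,1)$ and $(1,-1)$, so every selection is discontinuous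 at $(1,0)$. A path in $\Pi$ over the real part of the sphere must stop at the vertex $(1,0)$ and wait while the functional crosses the fiber. For a general norm nothing tells us in advance where to stop.

Nor do convex fibers and a closed graph suffice on their own. The topologist's sine curve
\[
\{(t,\sin(1/t)):0<t\le1\}\cup\bigl(\{0\}\times[-1,1]\bigr)
\]
is closed, its fibers over $[0,1]$ are nonempty compact intervals, and it is connected but not path-connected. What $\Pi(X)$ has in addition is \emph{monotonicity}: for $(x,f),(x',f')\in\Pi(X)$,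
\[
\operatorname{Re}\,(f-f')(x-x')=2-\operatorname{Re}f(x')-\operatorname{Re}f'(x)\ge0 .
\]
In one real variable, a monotone relation cannot oscillate. Take the graph of a nondecreasing function on $\mathbb R$ in the $(h,p)$-plane and fill its jumps with vertical segments. It need not be a graph over either axis, but it meets each line $h+p=w$ exactly once, so $w=h+p$ is a global parameter on it. We use the same parameter. It requires adding a vector and a functional, which is why a Hilbert space enters.

\section{The parameter $w=h+p$ in the space $\ell^1_2$}\label{sec:example}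

Monotone relations are best parametrized over a whole space rather than a sphere, so we pass to the cone over $\Pi$. For a Banach space $Y$ and $y\in Y$ put
\[
J(y)=\{g\in Y^* : g(y)=\|g\|^2=\|y\|^2\}.
\]
Then $J(0)=\{0\}$, and for $y\ne0$ we have $g\in J(y)$ if and only if $(y/\|y\|,g/\|y\|)\in\Pi(Y)$.

Let $Y=\ell^1_2$. The Euclidean inner product represents $g$ by the vector $p=(\overline{g_1},\overline{g_2})$. Given $w\in\mathbb C^2$, we solve $h+p=w$ with $g\in J(h)$. Put $r=\|h\|$. By Section \ref{sec:obstacle}, $g\in J(h)$ means that $p_j=r\,h_j/|h_j|$ if $h_j\neq0$ and $|p_j|\le r$ if $h_j=0$. In the first case $w_j=(|h_j|+r)\,h_j/|h_j|$, and in the second $|w_j|\le r$. So $h_j$ is the nonnegative multiple of $w_j$ of modulus $(|w_j|-r)_+$, where $a_+=\max(a,0)$, and summing over $j$,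
\[
r=(|w_1|-r)_++(|w_2|-r)_+ .
\]
The left side increases strictly from $0$ to $\infty$ and the right side is continuous, nonnegative and nonincreasing in $r$, so there is exactly one solution $r\ge0$. It determines $h$ and $p=w-h$. Conversely, the $h$ so defined has norm $r$, and $p_j=w_j-h_j$ equals $r\,h_j/|h_j|$ if $|w_j|>r$ and equals $w_j$ if $|w_j|\le r$, so $g\in J(h)$. Thus the graph of $J$ is in bijection with $\mathbb C^2$. Substitution shows that $r=|w_1|/2$ if $|w_2|\le|w_1|/2$, that $r=|w_2|/2$ if $|w_1|\le|w_2|/2$, and that $r=(|w_1|+|w_2|)/3$ otherwise.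

Follow the segment $w=(2,s)$, $-4\le s\le4$, and normalize: $x=h/r$, $f=g/r$. With $\sigma$ the sign of $s$,
\[
(x,f)=
\begin{cases}
\bigl((1,0),\ (1,s)\bigr), & |s|\le1,\\[4pt]
\Bigl(\bigl(\frac{4-|s|}{2+|s|},\ \sigma\frac{2|s|-2}{2+|s|}\bigr),\ (1,\sigma)\Bigr), & 1\le|s|\le4 .
\end{cases}
\]
The vector runs along an edge from $(0,-1)$ to $(1,0)$, rests there while the functional turns from $(1,-1)$ to $(1,1)$, and continues to $(0,1)$; see Figure \ref{fig:sectors}. A straight segment in $w$ schedules the pause by itself.

\begin{figure}[ht]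
\centering
\begin{tikzpicture}[scale=0.65,font=\small]
\fill[gray!20] (0,0)--(4.8,2.4)--(4.8,-2.4)--cycle;
\fill[gray!20] (0,0)--(-4.8,2.4)--(-4.8,-2.4)--cycle;
\fill[gray!20] (0,0)--(2.4,4.8)--(-2.4,4.8)--cycle;
\fill[gray!20] (0,0)--(2.4,-4.8)--(-2.4,-4.8)--cycle;
\draw[very thick] (2,-4)--(2,4);
\foreach \y in {-4,-1,1,4} \fill (2,\y) circle (0.09);
\node at (3.5,0) {$x=(1,0)$};
\node at (-3.4,0) {$x=(-1,0)$};
\node at (0,4.1) {$x=(0,1)$};
\node at (0,-4.1) {$x=(0,-1)$};
\node at (3.6,3.2) {$f=(1,1)$};
\node at (3.6,-3.2) {$f=(1,-1)$};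
\node at (-3.6,3.2) {$f=(-1,1)$};
\node at (-3.6,-3.2) {$f=(-1,-1)$};
\end{tikzpicture}
\caption{The plane of real parameters $w=(w_1,w_2)$ for the space $\ell^1_2$. Each $w\ne0$ determines a unit vector $x$ and a supporting functional $f$ at $x$. In the gray sectors, $|w_2|\le|w_1|/2$ or $|w_1|\le|w_2|/2$, the vector $x$ rests at a vertex of the unit sphere and $f$ moves; in the white sectors $f$ is constant and $x$ moves along an edge. The thick segment is $w=(2,s)$, $|s|\le4$.}
\label{fig:sectors}
\end{figure}

\section{Minty's parametrization}\label{sec:minty}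

Let $H$ be a complex Hilbert space, with inner product linear in the first variable, and let $\varphi\colon H\to\mathbb R$ be convex. The \emph{subdifferential} $\partial\varphi(h)$ is the set of $p\in H$ such that
\begin{equation}\label{eq:sub}
\varphi(u)-\varphi(h)\ge\operatorname{Re}\langle u-h,p\rangle\qquad\text{for all }u\in H .
\end{equation}
For $\varphi$ convex on $\mathbb R$, the graph of the subdifferential is the graph of the nondecreasing function $\varphi'$ with its jumps filled in. The following form of Minty's parametrization extends that picture to $H$.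

\begin{lemma}\label{lem:minty}
Let $\varphi\colon H\to[0,\infty)$ be convex and continuous. Every $w\in H$ can be written in exactly one way as $w=h+p$ with $p\in\partial\varphi(h)$. If $w=h+p$ and $w'=h'+p'$ are two such decompositions, then
\begin{equation}\label{eq:firm}
\|h-h'\|^2+\|p-p'\|^2\le\|w-w'\|^2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $p\in\partial\varphi(h)$ and $p'\in\partial\varphi(h')$. Write \eqref{eq:sub} for $(h,p)$ with $u=h'$ and for $(h',p')$ with $u=h$, and add. The left sides cancel, which leaves $\operatorname{Re}\langle h-h',p-p'\rangle\ge0$. Hence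
\[
\|w-w'\|^2=\|h-h'\|^2+\|p-p'\|^2+2\operatorname{Re}\langle h-h',p-p'\rangle\ge\|h-h'\|^2+\|p-p'\|^2 .
\]
This is \eqref{eq:firm}, and the case $w=w'$ is uniqueness.

For existence fix $w$. The condition $w-h\in\partial\varphi(h)$ is the first-order condition for a minimum of $\Phi(u)=\varphi(u)+\frac12\|u-w\|^2$, so we minimize $\Phi$. The parallelogram law $\|\frac{a+b}2\|^2=\frac12\|a\|^2+\frac12\|b\|^2-\frac14\|a-b\|^2$ with $a=u-w$, $b=v-w$, and the convexity of $\varphi$ give
\[
\Phi\bigl(\tfrac{u+v}2\bigr)\le\tfrac12\Phi(u)+\tfrac12\Phi(v)-\tfrac18\|u-v\|^2 .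
\]
Let $m=\inf\Phi\ge0$ and $\Phi(u_n)\to m$. Then $\frac18\|u_n-u_k\|^2\le\frac12\Phi(u_n)+\frac12\Phi(u_k)-m\to0$, so $(u_n)$ converges, and by continuity its limit $h$ minimizes $\Phi$. Put $p=w-h$. For $u\in H$ and $0<t<1$, convexity gives $\varphi(h+t(u-h))-\varphi(h)\le t(\varphi(u)-\varphi(h))$, and expanding $\frac12\|t(u-h)-p\|^2$ we obtain
\[
0\le\Phi(h+t(u-h))-\Phi(h)\le t\bigl(\varphi(u)-\varphi(h)\bigr)-t\operatorname{Re}\langle u-h,p\rangle+\tfrac{t^2}2\|u-h\|^2 .
\]
Dividing by $t$ and letting $t\downarrow0$ gives \eqref{eq:sub}.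
\end{proof}

\section{Pulling the norm back to a Hilbert space}\label{sec:pullback}

In Section \ref{sec:example} the Banach space was identified with a Hilbert space as a topological vector space. In general this is impossible, and we settle for a bounded linear operator $S\colon H\to Y$ with \emph{dense range}, from a complex Hilbert space $H$ to a complex Banach space $Y$. For $g\in Y^*$ let $S^*g\in H$ be the vector given by the Riesz representation theorem with
\[
\langle v,S^*g\rangle=g(Sv)\qquad(v\in H).
\]
The map $S^*$ is conjugate-linear and $\|S^*g\|\le\|S\|\,\|g\|$. It is injective, since a continuous functional that vanishes on the dense subspace $S(H)$ is zero. The function $\varphi(u)=\frac12\|Su\|^2$ is continuous, and it is convex because $u\mapsto\|Su\|$ is a seminorm and $s\mapsto s^2$ is convex and increasing on $[0,\infty)$. Its subdifferential sees exactly the sets $J(Sh)$.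

\begin{lemma}\label{lem:sub}
For $\varphi(u)=\frac12\|Su\|^2$ and $h\in H$ we have $\partial\varphi(h)=\{S^*g : g\in J(Sh)\}$.
\end{lemma}

\begin{proof}
If $g\in J(Sh)$ and $u\in H$, then, using $ab\le\frac12a^2+\frac12b^2$,
\[
\operatorname{Re}\langle u-h,S^*g\rangle=\operatorname{Re}g(Su)-\|Sh\|^2\le\|Sh\|\,\|Su\|-\|Sh\|^2\le\tfrac12\|Su\|^2-\tfrac12\|Sh\|^2 .
\]
So $S^*g\in\partial\varphi(h)$.

Conversely, let $p\in\partial\varphi(h)$. We must first show that $p$ comes from a functional on $Y$. Taking $u=h+tv$, $t>0$, in \eqref{eq:sub} gives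
\[
t\operatorname{Re}\langle v,p\rangle\le\tfrac12(\|Sh\|+t\|Sv\|)^2-\tfrac12\|Sh\|^2=t\|Sh\|\,\|Sv\|+\tfrac{t^2}2\|Sv\|^2 .
\]
Divide by $t$, let $t\downarrow0$, and replace $v$ by $\theta v$ where $|\theta|=1$ and $\theta\langle v,p\rangle=|\langle v,p\rangle|$. The result is
\[
|\langle v,p\rangle|\le\|Sh\|\,\|Sv\|\qquad(v\in H).
\]
In particular $\langle v,p\rangle=\langle v',p\rangle$ whenever $Sv=Sv'$, so $Sv\mapsto\langle v,p\rangle$ is a well-defined linear functional on $S(H)$ of norm at most $\|Sh\|$. It extends by continuity to $g\in Y^*$ with $\|g\|\le\|Sh\|$ and $S^*g=p$. Next, $u=(1-t)h$, $0<t<1$, in \eqref{eq:sub} gives $(-t+\frac{t^2}2)\|Sh\|^2\ge-t\operatorname{Re}\langle h,p\rangle$, and in the limit $t\downarrow0$, after division by $t$, $\operatorname{Re}g(Sh)\ge\|Sh\|^2$. Thus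
\[
\|Sh\|^2\le\operatorname{Re}g(Sh)\le|g(Sh)|\le\|g\|\,\|Sh\|\le\|Sh\|^2 .
\]
Equality throughout gives $g(Sh)=\|Sh\|^2$, and $\|g\|=\|Sh\|$ if $Sh\ne0$; if $Sh=0$, then $g=0$. So $g\in J(Sh)$.
\end{proof}

\begin{proposition}\label{prop:param}
Let $S\colon H\to Y$ be bounded and linear with dense range. Every $w\in H$ can be written in exactly one way as $w=h+S^*g$ with $h\in H$ and $g\in J(Sh)$. Write $h=h(w)$, $g=g(w)$ and $p(w)=S^*g(w)$.
\begin{itemize}
\item[(a)] $\|h(w)-h(w')\|^2+\|p(w)-p(w')\|^2\le\|w-w'\|^2$ for $w,w'\in H$, and $\|h(w)\|^2+\|p(w)\|^2\le\|w\|^2$.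
\item[(b)] The map $w\mapsto g(w)$ is continuous from the norm of $H$ to the weak* topology of $Y^*$.
\item[(c)] $Sh(w)=0$ if and only if $w\in\ker S$.
\item[(d)] The map
\[
\Theta\colon H\setminus\ker S\to\Pi(Y),\qquad \Theta(w)=\Bigl(\frac{Sh(w)}{\|Sh(w)\|},\ \frac{g(w)}{\|Sh(w)\|}\Bigr),
\]
is continuous. If $(x,f)\in\Pi(Y)$ and $x=Sa$, then $a+S^*f\notin\ker S$ and $\Theta(a+S^*f)=(x,f)$.
\end{itemize}
\end{proposition}

\begin{proof}
By Lemmas \ref{lem:minty} and \ref{lem:sub}, $w$ is uniquely $h+p$ with $p=S^*g$ for some $g\in J(Sh)$, and $g$ is determined by $p$ since $S^*$ is injective. The first inequality in (a) is \eqref{eq:firm}. The second is the case $w'=0$, whose decomposition is $0+S^*0$.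

(b) We show that $w\mapsto g(w)(y)$ is continuous for each $y\in Y$. Let $w_n\to w$. By (a), $p(w_n)\to p(w)$ and $h(w_n)\to h(w)$, so the norms $\|g(w_n)\|=\|Sh(w_n)\|$ and $\|g(w)\|$ are bounded by some $M$. For every $v\in H$,
\[
|g(w_n)(y)-g(w)(y)|\le|\langle v,p(w_n)-p(w)\rangle|+2M\|y-Sv\| .
\]
Hence the upper limit of the left side is at most $2M\|y-Sv\|$, which is arbitrarily small because $S(H)$ is dense.

(c) If $Sh(w)=0$, then $g(w)\in J(0)=\{0\}$, so $w=h(w)\in\ker S$. If $w\in\ker S$, then $w=w+S^*0$ with $0\in J(Sw)$, so $h(w)=w$ by uniqueness and $Sh(w)=0$.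

(d) By (c) the denominators do not vanish, and $\Theta(w)\in\Pi(Y)$ because $g(w)\in J(Sh(w))$. By (a) the map $w\mapsto Sh(w)$ is norm continuous, so the first coordinate of $\Theta$ is norm continuous, and by (b) each $w\mapsto g(w)(y)/\|Sh(w)\|$ is continuous. If $(x,f)\in\Pi(Y)$ and $x=Sa$, then $f\in J(Sa)$, so for $w=a+S^*f$ uniqueness gives $h(w)=a$ and $g(w)=f$. Since $\|Sh(w)\|=\|x\|=1$, part (c) gives $w\notin\ker S$, and $\Theta(w)=(x,f)$.
\end{proof}

\begin{remark}
Without dense range, $w$ does not determine $g$: for $S\colon\mathbb C\to\ell^1_2$, $Sh=(h,0)$, all pairs $h=1$, $g=(1,\sigma)$ with $|\sigma|\le1$ give $w=2$. Nor can weak* continuity in (b) be replaced by norm continuity. Let $S\colon\ell^2\to\ell^1$, $Se_n=2^{-n}e_n$, let $h\in\ell^2$ have positive entries, $r=\|Sh\|$, and $g=(r,r,\dots)\in\ell^\infty=(\ell^1)^*$. Let $h^{(n)}$ and $g^{(n)}$ arise from $h$ and $g$ by changing the sign of the $n$th entry. Then $g\in J(Sh)$, $g^{(n)}\in J(Sh^{(n)})$, and $h^{(n)}+S^*g^{(n)}=h+S^*g-2(h_n+2^{-n}r)e_n\to h+S^*g$, while $\|g^{(n)}-g\|=2r$.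
\end{remark}

\section{Paths in $\Pi$ and in numerical ranges}\label{sec:paths}

\begin{proof}[Proof of Theorem \ref{thm:pi}(i)]
Let $X$ be separable and $(x_0,f_0),(x_1,f_1)\in\Pi(X)$. We need an operator $S$ with dense range that contains $x_0$ and $x_1$; this is the only use of separability. Choose a sequence $(z_n)_{n\ge0}$ that is dense in the closed unit ball of $X$, with $z_0=x_0$ and $z_1=x_1$, and define $S\colon\ell^2\to X$ by $Sa=\sum_n2^{-n}a_nz_n$. By the Cauchy--Schwarz inequality $\|Sa\|\le(\sum_n4^{-n})^{1/2}\|a\|$. The range of $S$ contains the span of the $z_n$, which is dense in $X$, and $x_0=Se_0$, $x_1=S(2e_1)$. By Proposition \ref{prop:param}(d) there are $w_0,w_1\in\ell^2\setminus\ker S$ with $\Theta(w_i)=(x_i,f_i)$.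

It remains to join $w_0$ to $w_1$ outside $\ker S$. Let $Z=\{\zeta\in\mathbb C : w_0+\zeta(w_1-w_0)\in\ker S\}$; it contains neither $0$ nor $1$. If $Z$ had two elements $\zeta\neq\zeta'$, then $(\zeta-\zeta')(w_1-w_0)\in\ker S$, so $w_1-w_0\in\ker S$ and then $w_0\in\ker S$, which is false. So $Z$ has at most one element, and one of the two semicircles with diameter $[0,1]$ misses it. If $\zeta(t)$, $0\le t\le1$, parametrizes that semicircle from $0$ to $1$, then $t\mapsto\Theta(w_0+\zeta(t)(w_1-w_0))$ is a path in $\Pi(X)$ from $(x_0,f_0)$ to $(x_1,f_1)$.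
\end{proof}

Complex scalars were used to go around $Z$. Over the reals a point disconnects the line, and for $X=\mathbb R$ the set $\Pi$ consists of the two points $(1,1)$ and $(-1,-1)$.

For nonseparable $X$ we work in a separable closed subspace $Y$ and extend the functionals by the Hahn--Banach theorem. The extensions are chosen one at a time, with no control on how they vary. This is harmless if the functionals are evaluated only at points of $Y$, which is why $Y$ must be invariant.

\begin{lemma}\label{lem:restrict}
Let $Y$ be a separable closed subspace of $X$, and let $(x_0,f_0),(x_1,f_1)\in\Pi(X)$ with $x_0,x_1\in Y$. There are pairs $(x_t,f_t)\in\Pi(X)$, $0<t<1$, such that $t\mapsto f_t(Fx_t)$ is continuous on $[0,1]$ for every norm-continuous map $F\colon S_X\to X$ with $F(S_Y)\subset Y$.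
\end{lemma}

\begin{proof}
The restriction $f_i|_Y$ has norm at most $1$ and takes the value $1$ at the unit vector $x_i\in Y$, so $(x_i,f_i|_Y)\in\Pi(Y)$. Theorem \ref{thm:pi}(i) gives a path $(x_t,g_t)$ in $\Pi(Y)$ from $(x_0,f_0|_Y)$ to $(x_1,f_1|_Y)$. For $0<t<1$ let $f_t\in X^*$ be an extension of $g_t$ with $\|f_t\|=1$; then $(x_t,f_t)\in\Pi(X)$. If $F(S_Y)\subset Y$, then $f_t(Fx_t)=g_t(Fx_t)$ for all $t\in[0,1]$, and this is continuous in $t$ by \eqref{eq:cont} applied in $Y$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]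
Let $\lambda_i=f_i(Tx_i)$ with $(x_i,f_i)\in\Pi(X)$, $i=0,1$. Let $Y$ be the closed linear span of $\{T^nx_i : n\ge0,\ i=0,1\}$. It is separable, since combinations with coefficients in $\mathbb Q+i\mathbb Q$ are dense, and $TY\subset Y$, since $T$ is continuous and maps the span into itself. By Lemma \ref{lem:restrict}, $t\mapsto f_t(Tx_t)$ is a path in $V(T)$ from $\lambda_0$ to $\lambda_1$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:pi}(ii)]
Let $(x_0,f_0),(x_1,f_1)\in\Pi(X)$. For nonlinear maps an orbit no longer spans an invariant subspace, so we alternate between applying the maps and taking spans. Let $Y_0=\operatorname{span}\{x_0,x_1\}$, let $Y_{n+1}$ be the closed linear span of $Y_n\cup\bigcup_kT_k(S_{Y_n})$, and let $Y$ be the closure of the increasing union $\bigcup_nY_n$, a closed subspace. Subsets and continuous images of separable metric spaces are separable, and so are countable unions and closed spans of separable subsets of $X$. By induction each $Y_n$ is separable, and so is $Y$. If $y\in S_Y$, choose nonzero $y_m\in\bigcup_nY_n$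 with $y_m\to y$. Then $y_m/\|y_m\|\to y$ and $T_k(y_m/\|y_m\|)\in\bigcup_nY_{n+1}\subset Y$, so $T_ky\in Y$ by continuity. Thus $T_k(S_Y)\subset Y$ for all $k$. The pairs $(x_t,f_t)$ of Lemma \ref{lem:restrict} do not depend on $F$, so $t\mapsto(f_t(T_kx_t))_k$ takes values in the joint numerical range and has continuous coordinates, that is, it is continuous in the product topology. It joins $(f_0(T_kx_0))_k$ to $(f_1(T_kx_1))_k$.
\end{proof}

\section{Lipschitz curves}\label{sec:lip}

The argument so far gives no modulus of continuity, for two reasons. First, along a path $w_t$ the value of the numerical range is $g(TSh)/\|Sh\|^2$, and we control $g$ quantitatively only on the range of $S$, through $g(Sv)=\langle v,p\rangle$. Second, the denominator may be small. The first problem disappears if $TS=SR$ for a bounded operator $R$ on $H$, for then $g(TSh)=\langle Rh,p\rangle$ is built from the Lipschitz functions $h$ and $p$. For the second we use the symmetry $(x,f)\mapsto(cx,\bar cf)$, $|c|=1$, of $\Pi$, which fixes $f(Tx)$ when $T$ is linear, to rotate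 one endpoint so that the straight segment stays away from $\ker S$.

\begin{proposition}\label{prop:lip}
If $\|T\|\le1$, then any two points of $V(T)$ are joined by a curve $\lambda\colon[0,1]\to V(T)$ with Lipschitz constant $278850$.
\end{proposition}

\begin{proof}
Let $\lambda_i=f_i(Tx_i)$ with $(x_i,f_i)\in\Pi(X)$, $i=0,1$, and let $Y$ be the $T$-invariant subspace from the proof of Theorem \ref{thm:main}. By the Hahn--Banach extension in the proof of Lemma \ref{lem:restrict}, $V(T|_Y)\subset V(T)$. So we work in $Y$ and write $f_i$ for $f_i|_Y$.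

\emph{The operators $S$ and $R$.} On the orbits $T$ acts as a shift, so we index a basis of $H$ by the orbits. Let $H$ have the orthonormal basis $e_{n,i}$, $n\ge0$, $i\in\{0,1\}$, and set
\[
Se_{n,i}=2^{-n/2}T^nx_i,\qquad Re_{n,i}=\sqrt2\,e_{n+1,i}.
\]
The weights are square-summable, which makes $S$ bounded, and consecutive weights have bounded ratio, which makes $R$ bounded. Precisely, $\|Se_{n,i}\|\le2^{-n/2}$ because $\|T\|\le1$, so the Cauchy--Schwarz inequality gives $\|S\|\le(2\sum_n2^{-n})^{1/2}=2$; and $R$ is $\sqrt2$ times an isometry. The range of $S$ contains every $T^nx_i$, so it is dense in $Y$. Finally $SRe_{n,i}=2^{-n/2}T^{n+1}x_i=TSe_{n,i}$, so $TS=SR$.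

\emph{Endpoints.} Put $u_i=e_{0,i}+S^*f_i$. Then $\|u_i\|\le1+2=3$ and
\[
f_i(Su_i)=f_i(x_i)+\langle S^*f_i,S^*f_i\rangle=1+\|S^*f_i\|^2\ge1 .
\]
Choose $c$ with $|c|=1$ and $\operatorname{Re}\,c f_0(Su_1)\ge0$, and let $w_0=u_0$, $w_1=cu_1$. Then $f_0(Sw_0)\ge1$, $\operatorname{Re}f_0(Sw_1)\ge0$, and $\|Sw_1\|\ge|f_1(Su_1)|\ge1$. Since $S^*$ is conjugate-linear, $w_1=ce_{0,1}+S^*(\bar cf_1)$. Proposition \ref{prop:param}(d) gives $\Theta(w_0)=(x_0,f_0)$ and $\Theta(w_1)=(cx_1,\bar cf_1)$, and $\bar cf_1(T(cx_1))=\lambda_1$.

\emph{Lower bound for the denominator.} Let $w_t=(1-t)w_0+tw_1$, so $\|w_t\|\le3$, and $\|w_1-w_0\|\le6$. Away from $t=1$ we test with $f_0$, and near $t=1$ we compare with $w_1$: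
\[
\|Sw_t\|\ge\operatorname{Re}f_0(Sw_t)\ge1-t,\qquad
\|Sw_t\|\ge\|Sw_1\|-(1-t)\|S(w_1-w_0)\|\ge1-12(1-t).
\]
The first bound for $1-t\ge\frac1{13}$ and the second for $1-t\le\frac1{13}$ give $\|Sw_t\|\ge\frac1{13}$ for all $t$. Write $h_t=h(w_t)$, $g_t=g(w_t)$, $p_t=p(w_t)$. From $Sw_t=Sh_t+SS^*g_t$ and $\|SS^*g_t\|\le4\|g_t\|=4\|Sh_t\|$ we get $\|Sw_t\|\le5\|Sh_t\|$. Therefore $\|Sh_t\|\ge\frac1{65}$.

\emph{The curve.} Put
\[
N_t=g_t(TSh_t)=g_t(SRh_t)=\langle Rh_t,p_t\rangle,\qquad D_t=\|Sh_t\|^2=g_t(Sh_t)=\langle h_t,p_t\rangle .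
\]
Then $D_t\ge65^{-2}$, and $|N_t|\le\|g_t\|\,\|T\|\,\|Sh_t\|\le D_t$. If $\Theta(w_t)=(x,f)$, then $f(Tx)=N_t/D_t$. So $\lambda(t)=N_t/D_t$ lies in $V(T|_Y)\subset V(T)$, with $\lambda(0)=\lambda_0$ and $\lambda(1)=\lambda_1$.

\emph{Lipschitz estimate.} Fix $s,t\in[0,1]$ and let $\delta=\|w_t-w_s\|\le6|t-s|$. By Proposition \ref{prop:param}(a), $\|p_t\|^2+\|h_s\|^2\le9+9=18$ and $\|h_t-h_s\|^2+\|p_t-p_s\|^2\le\delta^2$, so the Cauchy--Schwarz inequality in $\mathbb R^2$ gives
\[
E:=\|h_t-h_s\|\,\|p_t\|+\|p_t-p_s\|\,\|h_s\|\le\sqrt{18}\,\delta .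
\]
Since $N_t-N_s=\langle R(h_t-h_s),p_t\rangle+\langle Rh_s,p_t-p_s\rangle$, we have $|N_t-N_s|\le\sqrt2\,E\le6\delta$. The same identity with $I$ in place of $R$ gives $|D_t-D_s|\le E\le5\delta$. Using $|N_s|\le D_s$,
\[
|\lambda(t)-\lambda(s)|\le\frac{|N_t-N_s|}{D_t}+|N_s|\,\frac{|D_t-D_s|}{D_tD_s}\le\frac{|N_t-N_s|+|D_t-D_s|}{D_t}\le65^2\cdot11\,\delta ,
\]
and $65^2\cdot11\cdot6=278850$.
\end{proof}

To pass from the norm to the diameter we use one result from the theory of numerical ranges. The \emph{numerical radius} of $A\in\mathcal L(X)$ is $v(A)=\sup\{|z| : z\in V(A)\}$. The Bohnenblust--Karlin theorem (see \cite{BD}) states that $\|A\|\le e\,v(A)$ for every bounded linear operator $A$ on a complex Banach space. Complex scalars are needed here as well: a rotation $A$ by a right angle in the real Euclidean plane has $\langle Ax,x\rangle=0$ for all $x$ and $\|A\|=1$.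

\begin{proof}[Proof of Theorem \ref{thm:lip}]
The function $\mu\mapsto\|T-\mu I\|$ is continuous and at least $|\mu|-\|T\|$, so it attains its infimum $\rho$ at some $\mu_0$. If $\rho=0$, then $T=\mu_0I$, the set $V(T)$ is the point $\mu_0$, and the constant curve serves. If $\rho>0$, then $A=\rho^{-1}(T-\mu_0I)$ has norm $1$ and $V(T)=\mu_0+\rho V(A)$. The map $z\mapsto\mu_0+\rho z$ carries the curves of Proposition \ref{prop:lip} for $A$ to curves in $V(T)$ with Lipschitz constant $278850\,\rho$ on $[0,1]$, hence of length at most $278850\,\rho\le C\rho$. This is the first statement.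

For the second, take $\lambda\in V(T)$. Then $V(T-\lambda I)=V(T)-\lambda$, so $v(T-\lambda I)\le\operatorname{diam}V(T)$, and
\[
\rho\le\|T-\lambda I\|\le e\,v(T-\lambda I)\le e\operatorname{diam}V(T).
\]
The curves of the first statement thus have length at most $e\,C\operatorname{diam}V(T)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BD}
Bonsall and Duncan, \emph{Numerical Ranges of Operators on Normed Spaces and of Elements of Normed Algebras}, 1971.

\bibitem{source}
\emph{Numerical Ranges of Conjugations and Antilinear Operators on a Banach Space},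
\texttt{http://elib.mi.sanu.ac.rs/\allowbreak files/\allowbreak journals/\allowbreak flmt/\allowbreak 171/\allowbreak flmn171p2715-2720.pdf}

\end{thebibliography}
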